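# Positive solutions of $\Delta u+f(u)=0$ in a slab: evenness and monotonicity when $f(0)<0$

## 1. Slabs, nonlinearities, solutions, reflections

Fix an integer $n\ge 2$ and $R>0$, and put $N=n-1$. The main case is $n\ge 3$, that is $N\ge 2$.

**Definition 1 (slab).** $\Omega=\mathbb R^{N}\times(-R,R)$, with coordinates $x\in\mathbb R^N$ and $y\in(-R,R)$. Its boundary consists of the hyperplanes $\{y=R\}$ and $\{y=-R\}$.

*Example.* For $n=3$, $\Omega$ is the open region between two parallel planes at distance $2R$.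

**Definition 2 (nonlinearity).** $f:[0,\infty)\to\mathbb R$ is Lipschitz with constant $L$. We extend it by $f(s)=f(0)$ for $s<0$; the extension is again Lipschitz with constant $L$. We fix a Borel function $f'$ with $|f'|\le L$ that equals the derivative of $f$ wherever the derivative exists, and $f'=0$ on $(-\infty,0)$. Since $f$ is absolutely continuous,
$$f(b)-f(a)=(b-a)\int_0^1 f'(a+t(b-a))\,dt .\tag{1}$$
We write $F(s)=\int_0^s f$. If a solution $u$ is bounded, then local Lipschitz continuity of $f$ is enough, because $f$ may be modified above $\sup u$.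

*Examples.* For $f(s)=s-1$ we have $L=1$, $f(0)=-1$, $F(s)=\frac{s^2}2-s$. For $f(s)=|s-1|-2$ we have $f(0)=-1$, and $f'=\pm1$ on $[0,\infty)$ except at the points $s=0$ and $s=1$, where a value in $[-1,1]$ has to be chosen.

**Definition 3 (nonnegative and positive solutions).** A *nonnegative solution* is a function $u\in C(\bar\Omega)\cap W^{2,n}_{\rm loc}(\Omega)$ with
$$u\ge 0,\quad \Delta u+f(u)=0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega. \tag{2}$$
It is a *positive solution* if $u>0$ in $\Omega$. Nothing is assumed about $u$ as $|x|\to\infty$. Translations and rotations in $x$ turn solutions into solutions.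

*Examples.* Let $f(s)=s-1$. If $R=\pi$, then $u=1+\cos y$ is a positive solution: $u''=-\cos y=-f(u)$. If $R=m\pi$ with an integer $m\ge 2$, then $u=1-\cos(y+R)$ is a nonnegative solution, since $u''=\cos(y+R)=-f(u)$ and $u(\pm R)=0$. It is not positive: it vanishes at $y=-R+2\pi\in(-R,R)$.

**Definition 4 (even and decreasing).** With $r=|y|$, a function $u$ on $\Omega$ is *even and decreasing* if
$$u=u(x,r)\quad\text{and}\quad u_r<0\ \text{ for }0<r<R. \tag{3}$$

*Example.* $1+\cos y$ with $R=\pi$ satisfies (3). The function $1-\cos(y+2\pi)=1-\cos y$ with $R=2\pi$ is even but increases on $(0,\pi)$, so (3) fails.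

**Definition 5 (reflection difference).** For $\lambda\in(0,R)$ let $\Sigma_\lambda=\mathbb R^N\times(\lambda,R)$ and
$$w_\lambda(x,y)=u(x,2\lambda-y)-u(x,y)\qquad\text{on }\bar\Sigma_\lambda .$$
This makes sense because $2\lambda-y\in[2\lambda-R,\lambda]\subset(-R,R)$.

*Example.* For $u=1+\cos y$, $R=\pi$: $w_\lambda=\cos(2\lambda-y)-\cos y=2\sin\lambda\,\sin(y-\lambda)>0$ in $\Sigma_\lambda$ for every $\lambda\in(0,\pi)$. For $u=1-\cos y$, $R=2\pi$: $w_\lambda=-2\sin\lambda\,\sin(y-\lambda)$. This is positive in $\Sigma_\lambda$ for $\pi<\lambda<2\pi$, identically zero for $\lambda=\pi$, and negative somewhere for $0<\lambda<\pi$.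

## 2. Must a positive solution be even and decreasing when $f(0)<0$?

In the problem, taken from "Chicago Lectures in Mathematics", one considers more generally $\Omega=\mathbb R^{n-j}\times\omega$ with $\omega$ the ball $\{|y|<R\}$ in $\mathbb R^j$. There the following is recorded: every positive solution satisfies (3) if (i) $j>1$; or (ii) $j=1$ and $n=2$; or (iii) $j=1$, $n>2$ and $f(0)\ge0$. The case left is $j=1$, $n>2$, $f(0)<0$: a slab of dimension at least three and a nonlinearity that is negative at zero. Does every positive solution satisfy (3)? The answer is yes.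

**Theorem A.** Let $n\ge3$ and $f(0)<0$. Every positive solution is even in $y$ and satisfies $u_y<0$ for $0<y<R$.

The proof goes through nonnegative solutions.

**Theorem B.** Let $n\ge3$, $f(0)<0$, and let $u$ be a nonnegative solution. Then exactly one of the following holds.

* (a) $u>0$ in $\Omega$ and (3) holds.
* (b) $u=p(y)$ is the restriction of a periodic solution $p\ge0$ of $p''+f(p)=0$ with minimal period $T$, with $p(\pm R)=p'(\pm R)=0$ and $2R=mT$, $m\in\{2,3,\dots\}$.

Case (b) occurs for given $f,R$ if and only if $F$ has a first positive zero $M$ (so $F<0$ on $(0,M)$), $f(M)>0$, and $2R/T\in\{2,3,\dots\}$ with $T=2\int_0^M\frac{ds}{\sqrt{-2F(s)}}$.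

*Example for (b).* $f(s)=s-1$, $R=m\pi$ with $m\ge 2$, $u=1-\cos(y+R)$. Here $M=2$, $f(2)=1$ and $T=2\int_0^2\frac{ds}{\sqrt{2s-s^2}}=2\pi$. So $u>0$ cannot be weakened to $u\ge 0$ in Theorem A.

**Theorem C.** For every $n\ge2$ and every Lipschitz $f$ (any sign of $f(0)$), every positive solution satisfies (3).

Theorem A follows from Theorem B: in case (b), $u$ vanishes on $\{y=-R+T\}$, and $-R+T\in(-R,R)$ because $m\ge2$.

## 3. Solutions computed by hand

**Positive solutions of $y$ alone.** Let $p''+f(p)=0$, $p>0$ on $(-R,R)$, $p(\pm R)=0$. Extend $p$ as a solution of the ODE to $\mathbb R$. Let $y_0\in(-R,R)$ be a critical point of $p$; one exists by Rolle. Then $p(2y_0-\cdot)$ solves the same ODE with the same Cauchy data at $y_0$, so $p$ is even about $y_0$. If $y_0>0$, then $p(2y_0-R)=p(R)=0$ with $2y_0-R\in(-R,R)$, against $p>0$. In the same way $y_0<0$ is impossible. So $y_0=0$ is the only critical point, $p$ is even, and $p'<0$ on $(0,R)$. The sign of $f(0)$ played no role; the contradiction was a zero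 inside the interval.

**A family with bounded dependence on $x$.** Let $f(s)=s-1$, $\frac\pi2<R<\pi$, $\beta=\frac{\pi}{2R}\in(\frac12,1)$, $\omega^2=1-\beta^2$, and
$$u_t=1+\frac{\cos y}{|\cos R|}+t\cos(\omega x_1)\cos(\beta y).$$
The last term is multiplied by $-(\omega^2+\beta^2)=-1$ under $\Delta$, so $\Delta u_t=-(u_t-1)$, and $u_t=0$ at $y=\pm R$. The function $1+\cos y/|\cos R|$ is positive on $(-R,R)$ with nonzero slope at $\pm R$, hence at least $c\cos(\beta y)$ for some $c>0$, and $u_t>0$ for $|t|<c$. Also $\sin(\beta y)\le C\sin y$ on $[0,R]$, because $R<\pi$, so $\partial_yu_t<0$ on $0<y<R$ for small $|t|$. Property (3) holds.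

**A family growing exponentially.** Let $f(s)=-s-1$, $\beta=\frac\pi{2R}$, $\nu^2=1+\beta^2$, and
$$u=\frac{\cosh y}{\cosh R}-1+t\cosh(\nu x_1)\cos(\beta y).$$
Then $\Delta u=u+1$ and $u=0$ on $\partial\Omega$. On $[-R,R]$ we have $1-\frac{\cosh y}{\cosh R}\le C\cos(\beta y)$, and on $[0,R]$ we have $\sinh y\le C\sin(\beta y)$. So for $t$ large $u>0$ in $\Omega$ and $u_y<0$ for $0<y<R$. Positive solutions can therefore be unbounded, and the proof must cope with exponential growth.

## 4. Tools from elliptic theory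

[GT] stands for Gilbarg–Trudinger and [HL] for Han–Lin.

**Tool 1 (regularity).** Every nonnegative solution is in $C^{2,\alpha}_{\rm loc}(\bar\Omega)$ for $0<\alpha<1$. To see it near a boundary point, take a small ball centered there, extend $-f(u)$ oddly across the flat boundary, and solve the Dirichlet problem in the ball with this bounded right-hand side and zero data. The solution $z$ is in $W^{2,p}$ near the center for all $p<\infty$ and is odd, so it vanishes on the flat part. Then $u-z$ is harmonic on the side of $\Omega$, continuous, and zero on the flat part; by Schwarz reflection it is smooth. So $u\in W^{2,p}_{\rm loc}(\bar\Omega)$ for all $p<\infty$, hence $u\in C^1$, so $f(u)$ is locally Lipschitz on $\bar\Omega$, and Schauder theory gives the claim.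

**Tool 2 (local estimates).** If $w=0$ on $\{y=\pm R\}$ and $0<\rho'<\rho$, the $W^{2,p}$ norm of $w$ on $\{|x-x_0|<\rho'\}\times(-R,R)$ is at most $C\big(\sup|w|+\sup|\Delta w|\big)$, the suprema over $\{|x-x_0|<\rho\}\times(-R,R)$, with $C=C(p,\rho,\rho',n,R)$. For $p>n$ this controls a $C^{1,\alpha}$ norm up to the boundary.

**Tool 3 (strong maximum principle, SMP, and Hopf lemma).** Let $w\ge0$ and $\Delta w+cw\le0$ in a connected open set, $c\in L^\infty_{\rm loc}$. Then $w>0$ or $w\equiv0$. If $w>0$ inside, $w$ is $C^1$ up to a flat boundary piece, $c$ is bounded, and $w=0$ at a point of that piece, then the inward normal derivative there is positive.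

**Tool 4 (Harnack inequalities).**

* Let $K$ be a compact subset of a connected open set $D$. If $w\ge0$, $\Delta w+cw=g$ in $D$, $|c|\le L$, $|g|\le k$, then $\sup_Kw\le C(\inf_Kw+k)$ with $C=C(K,D,L)$ ([GT] Thms 8.17, 8.18 and a chain of balls).
* If $w\ge0$ and $\Delta w+Lw\ge-k$ weakly in a ball of radius $1$, then $\sup w$ over the concentric ball of radius $\frac12$ is at most $C(\int w+k)$, with the integral over the unit ball ([HL] Thm 4.1, which is valid for every exponent $p>0$, here $p=1$).
* If $g\ge0$ and $\Delta g\le g$ in $B_4\subset\mathbb R^N$, then $\int_{B_2}g\le C_N\inf_{B_1}g$ ([GT] Thm 8.18 with $p=1$).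

**Tool 5 (unique continuation, UC).** Let $D\in C^2(\Omega)$, $|\Delta D|\le L|D|$, and $D=0$, $\nabla D=0$ on a hyperplane $\{y=y_1\}$, $|y_1|<R$. Then $D\equiv0$. Indeed, replace $D$ by $0$ on one side of the hyperplane. The result is in $W^{2,\infty}_{\rm loc}$, satisfies the same inequality a.e., and vanishes on an open set, so it is $0$ by Aronszajn's theorem (1957). Do this for each side.

## 5. Control at infinity without assumptions at infinity

The moving-plane method compares functions on unbounded strips. The next two lemmas supply what is missing at infinity: solutions grow at most exponentially, and narrow strips tolerate exponential growth.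

**Lemma 1.** For each $\rho>0$ there is $C_\rho=C(\rho,n,R,L)$ such that for every nonnegative solution and every $x_0\in\mathbb R^N$,
$$\sup_{|x-x_0|\le\rho,\ |y|\le R}u\ \le\ C_\rho\,\big(u(x_0,0)+|f(0)|\big).\tag{4}$$
Consequently $u(x,y)\le Ce^{\Gamma|x|}$ for some $C,\Gamma$. The sign of $f(0)$ is arbitrary.

*Proof.* **Step 1: away from the boundary.** Write $\Delta u+cu=-f(0)$ with $c=(f(u)-f(0))/u$ where $u>0$ and $c=0$ where $u=0$; then $|c|\le L$. By Tool 4, for all $\rho',d_0>0$, $u\le C(u(x_0,0)+|f(0)|)$ on $\{|x-x_0|\le\rho',\ |y|\le R-d_0\}$.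

**Step 2: an $L^1$ bound near $\partial\Omega$.** Interior Harnack degenerates at the boundary, so we integrate against a test function. Let $B=B_{\rho+4}(x_0)\subset\mathbb R^N$ and let $\zeta>0$ be its first Dirichlet eigenfunction, $\Delta\zeta=-\mu\zeta$, $\max\zeta=1$. Put $d=R-|y|$. Choose $d_0\in(0,R/2]$ with $(\mu+L)(d+d^2)\le1$ for $d\le d_0$, and $\eta\in C^2([-R,R])$, $\eta\ge0$, with $\eta=d+d^2$ for $d\le d_0$. Since $\Delta u=-f(u)\le Lu+|f(0)|$,
$$\int_{B\times(-R,R)}\zeta\eta\,\Delta u\le L\int u\zeta\eta+|f(0)|\int\zeta\eta .$$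
In Green's formula the boundary terms on $y=\pm R$ vanish, since $u=\eta=0$ there. On the lateral boundary $\zeta=0$, and the remaining term is $-\oint u\,\eta\,\partial_\nu\zeta\ge0$. Since $\Delta(\zeta\eta)=\zeta(\eta''-\mu\eta)$,
$$\int u\,\zeta\,\big(\eta''-(\mu+L)\eta\big)\le C|f(0)|.$$
For $d<d_0$ we have $\eta''=2$, so the bracket is at least $1$; elsewhere it is bounded. With Step 1,
$$\int_{d<d_0}u\zeta\le C|f(0)|+C\int_{d\ge d_0}u\zeta\le C(u(x_0,0)+|f(0)|).$$

**Step 3: from $L^1$ to sup.** Let $u^0$ be $u$ extended by $0$ across $y=\pm R$. It is locally Lipschitz. For a test function $\phi\ge0$, Green's formula gives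
$$\int u^0\Delta\phi=\int_\Omega\phi\,\Delta u-\oint_{\partial\Omega}\phi\,\partial_\nu u\ \ge\ \int_\Omega\phi\,(-Lu-|f(0)|),$$
because the outward normal derivative satisfies $\partial_\nu u\le0$. So $\Delta u^0+Lu^0\ge-|f(0)|$ weakly. Apply the second item of Tool 4 on unit balls centered at points with $|x-x_0|\le\rho$. They lie over $B_{\rho+2}(x_0)$, where $\zeta$ is bounded below, so Steps 1 and 2 bound the $L^1$ norm. This gives (4).

**Step 4: exponential bound.** Put $g(x)=u(x,0)+|f(0)|$. By (4) with $\rho=1$, $g(x)\le(C_1+1)g(x_0)$ if $|x-x_0|\le1$. Going from $0$ to $x$ in at most $|x|+1$ steps of length at most one, $g(x)\le(C_1+1)^{|x|+1}g(0)$. Since $u(x,y)\le C_1g(x)$, take $\Gamma=\log(C_1+1)$. $\square$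

**Compactness.** If $u_k$ are nonnegative solutions and $u_k(0,0)$ is bounded, then by (4) the $u_k$ are locally bounded, by Tool 2 bounded in $C^{1,\alpha}_{\rm loc}(\bar\Omega)$, and by Schauder theory bounded in $C^{2,\alpha}_{\rm loc}(\bar\Omega)$. A subsequence converges in $C^2_{\rm loc}(\bar\Omega)$ to a nonnegative solution.

**Lemma 2 (narrow strips).** Given $\Gamma$ there is $\ell\in(0,R)$ such that: if $D=\mathbb R^N\times(s,s')$, $s'-s\le\ell$, $w\in C^2(D)\cap C(\bar D)$, $\Delta w+cw=0$, $|c|\le L$, $w\ge0$ on $\partial D$ and $w\ge-Ce^{\Gamma|x|}$, then $w\ge0$ in $D$.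

*Proof.* We divide by a strict supersolution that outgrows $e^{\Gamma|x|}$. Let $\gamma=2\sqrt N\,\Gamma+1$, choose $\ell$ with $\frac{\pi^2}{4\ell^2}\ge\gamma^2+L+1$, and put
$$h=\cos\Big(\frac{\pi}{2\ell}\Big(y-\frac{s+s'}2\Big)\Big)\sum_{i=1}^N\cosh(\gamma x_i).$$
The argument of the cosine is at most $\frac\pi4$ in modulus, so $h>0$ on $\bar D$. Moreover $\Delta h+ch=\big(\gamma^2-\frac{\pi^2}{4\ell^2}+c\big)h\le-h$. As $\max_i|x_i|\ge|x|/\sqrt N$ and $\gamma/\sqrt N>\Gamma$, we have $e^{\Gamma|x|}/h\to0$ as $|x|\to\infty$, uniformly in $y$. Let $\sigma=w/h$. If $\sigma$ were negative somewhere, it would attain a negative minimum, since its lower limit at infinity is at least $0$, and this happens in $D$, since $w\ge0$ on $\partial D$. At that point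
$$0=\Delta w+cw=h\Delta\sigma+2\nabla h\cdot\nabla\sigma+(\Delta h+ch)\sigma,$$
with first term $\ge0$, second $=0$, third $>0$: a contradiction. $\square$

## 6. Nonnegative solutions that vanish on an interior hyperplane

The next two lemmas describe completely the solutions that vanish on a hyperplane inside the slab.

**Lemma 3.** Let $f(0)<0$, $p''+f(p)=0$ and $p\ge0$ on $[-R,R]$, $p(\pm R)=0$, and $p(y_1)=0$ for some $y_1\in(-R,R)$. Then $p$ extends to a periodic solution on $\mathbb R$ with minimal period $T$. Its zeros are exactly $y_1+T\mathbb Z$, and at zeros $p'=0$ and $p''=-f(0)>0$. Its critical points are exactly $y_1+\frac T2\mathbb Z$, and $p$ is even about each of them. Moreover $2R=mT$ with an integer $m\ge2$.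

*Proof.* The point $y_1$ is an interior minimum, so $p'(y_1)=0$, and conservation of energy gives $\frac12p'^2+F(p)\equiv0$. Hence at every zero in $[-R,R]$, including $\pm R$, $p'=0$ and $p''=-f(0)>0$; in particular zeros are isolated. Let $y_2>y_1$ be the next zero (it exists since $p(R)=0$) and $T=y_2-y_1$. Both $p(\cdot+T)$ and $p(y_1+y_2-\cdot)$ have Cauchy data $(0,0)$ at $y_1$, so by ODE uniqueness both equal $p$. So $p$ has period $T$, its zeros are exactly $y_1+T\mathbb Z$, and $T$ is minimal since a period maps zeros to zeros. Also by uniqueness, $p$ is even about any critical point. The midpoint of $(y_1,y_2)$ is critical by the symmetry $p(y_1+y_2-\cdot)=p$. If $y'\in(y_1,y_2)$ were another critical point, reflecting the nearer endpoint about $y'$ would give a zero inside $(y_1,y_2)$, a contradiction. Finally $-R$, $y_1$, $R$ are zeros with $-R<y_1<R$, so $2R=mT$ with $m\ge2$. $\square$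

**Lemma 4.** Let $f(0)<0$. If a nonnegative solution satisfies $u(\cdot,y_1)\equiv0$ for some $y_1\in(-R,R)$, then $u(x,y)=p(y)$, where $p''+f(p)=0$ and $p(y_1)=p'(y_1)=0$. So $p$ is as in Lemma 3, and $u$ is as in Theorem B(b).

*Proof.* Let $p$ solve this Cauchy problem with the extended $f$. As $u\ge0$ has minima along $\{y=y_1\}$, $\nabla u=0$ there. So $D=u-p$ has $D=0$, $\nabla D=0$ on $\{y=y_1\}$ and $|\Delta D|=|f(u)-f(p)|\le L|D|$, whence $D\equiv0$ by UC. Then $p\ge0$ and $p(\pm R)=0$, and Lemma 3 applies. $\square$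

## 7. Moving the plane down from $y=R$

**Setup.** Let $u$ be a nonnegative solution, $f(0)$ of any sign. Writing $f(u(x,2\lambda-y))-f(u(x,y))=c_\lambda w_\lambda$,
$$\Delta w_\lambda+c_\lambda w_\lambda=0\ \text{in }\Sigma_\lambda,\quad|c_\lambda|\le L,\quad w_\lambda(x,\lambda)=0,\quad w_\lambda(x,R)=u(x,2\lambda-R)\ge0,\tag{5}$$
and $w_\lambda\ge-u\ge-Ce^{\Gamma|x|}$. With $\ell$ from Lemma 2 for this $\Gamma$, we get $w_\lambda\ge0$ for $R-\ell\le\lambda<R$. Let
$$\lambda_0=\lambda_0(u)=\inf\{\lambda\in(0,R):\ w_\mu\ge0\text{ in }\Sigma_\mu\text{ for all }\mu\in[\lambda,R)\}.$$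
By continuity $w_{\lambda_0}\ge0$ if $\lambda_0>0$. We say that $u$ satisfies **(P)** if $w_\lambda>0$ in $\Sigma_\lambda$ for all $\lambda\in[\lambda_0,R)$, $\lambda>0$.

**Lemma 5.** If $u>0$, then (P) holds. If $f(0)<0$ and (P) fails, then $u$ is as in Theorem B(b).

*Proof.* If (P) fails, SMP gives $w_\lambda\equiv0$ for some $\lambda\in[\lambda_0,R)$, $\lambda>0$, and (5) at $y=R$ says $u(\cdot,2\lambda-R)\equiv0$ with $2\lambda-R\in(-R,R)$. This is impossible if $u>0$. If $f(0)<0$, use Lemma 4. $\square$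

**Lemma 6 (when the plane reaches the middle).** Assume (P) and $\lambda_0(u)=0$. Then $u_y<0$ for $0<y<R$, and $u(x,-y)\ge u(x,y)$ for $y>0$. If moreover $\hat u(x,y)=u(x,-y)$ satisfies (P) and $\lambda_0(\hat u)=0$, then $u>0$ in $\Omega$ and (3) holds.

*Proof.* For $0<\lambda<R$, $w_\lambda>0$ in $\Sigma_\lambda$ and $w_\lambda=0$ on $y=\lambda$, so by Hopf's lemma $-2u_y(x,\lambda)=\partial_yw_\lambda(x,\lambda)>0$. Letting $\lambda\to0$ in $w_\lambda\ge0$ gives the second statement. The same for $\hat u$ gives $u(x,y)\ge u(x,-y)$, so $u$ is even. Since $u=0$ at $y=R$ and $u_y<0$ on $(0,R)$, $u>0$. $\square$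

So everything depends on excluding $\lambda_0>0$. The first thing to try is to suppose the plane stops, look where positivity is lost, and translate that place to the origin.

**Lemma 7 (contact sequence).** Assume (P) and $\lambda_0>0$. Then
$$u_y(x,\lambda)\le0\qquad(\lambda_0\le\lambda<R),\tag{6}$$
and there are $\tau_0>0$, $\lambda_k\uparrow\lambda_0$ and points $(x_k,y_k)$ with $y_k\in[\lambda_0+\tau_0,R-\tau_0]$, $y_k\to y_*$, and $w_{\lambda_k}(x_k,y_k)<0$.

*Proof.* (6): $w_\lambda\ge0$ and $w_\lambda=0$ on $y=\lambda$, so $-2u_y(x,\lambda)=\partial_yw_\lambda(x,\lambda)\ge0$. By the definition of $\lambda_0$ there are $\lambda_k\in(0,\lambda_0)$, $\lambda_k\to\lambda_0$, such that $w_{\lambda_k}\ge0$ fails; pass to a monotone subsequence. Let $\tau_0=\min(\ell/2,(R-\lambda_0)/4)$. If $w_{\lambda_k}\ge0$ on $\lambda_0+\tau_0\le y\le R-\tau_0$, then for large $k$ Lemma 2, applied in $\lambda_k<y<\lambda_0+\tau_0$ (width $\tau_0+\lambda_0-\lambda_k\le\ell$) and in $R-\tau_0<y<R$, would give $w_{\lambda_k}\ge0$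 in $\Sigma_{\lambda_k}$. So points exist for large $k$; take a subsequence with $y_k\to y_*$. $\square$

Let $a_k=u(x_k,0)$. After passing to a subsequence we are in one of two cases. **Case 1**: $a_k>0$ and $f(0)/a_k\to0$. **Case 2**: $f(0)\neq0$ and $a_k$ is bounded. (If $f(0)\ne0$ and $a_k$ is unbounded, a subsequence is in Case 1. If $f(0)=0$ and $u>0$, we are in Case 1.)

**Case 1 is impossible.** Let $\tilde u_k=u(x_k+\cdot,\cdot)/a_k$. By (4), $\tilde u_k\le C_\rho(1+|f(0)|/a_k)$, so it is locally bounded. It satisfies $\Delta\tilde u_k+c_k\tilde u_k=-f(0)/a_k\to0$ with $|c_k|\le L$. By Tool 2 and weak* compactness of $c_k$ in $L^\infty$, along a subsequence $\tilde u_k\to U$ in $C^1_{\rm loc}(\bar\Omega)$, where $\Delta U+cU=0$, $|c|\le L$, $U\ge0$, $U(0,0)=1$; so $U>0$ in $\Omega$. The functions $\tilde w_k=w_{\lambda_0}(x_k+\cdot,\cdot)/a_k>0$ solve $\Delta\tilde w_k+c_k'\tilde w_k=0$, $|c_k'|\le L$, and converge in $C^1_{\rm loc}$ to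
$$W(x,y)=U(x,2\lambda_0-y)-U(x,y)\ge0,\qquad\Delta W+c'W=0\ \text{in }\Sigma_{\lambda_0},$$
with a weak* limit $c'$. Since $W(x,R)=U(x,2\lambda_0-R)>0$, $W\not\equiv0$, so $W>0$ in $\Sigma_{\lambda_0}$ by SMP. But $w_{\lambda_k}(x_k,y_k)<0$ means $\tilde u_k(0,2\lambda_k-y_k)<\tilde u_k(0,y_k)$, and in the limit $W(0,y_*)\le0$ with $\lambda_0<y_*<R$: a contradiction.

**Case 2, the limit.** By compactness $u(x_k+\cdot,\cdot)\to U$ in $C^2_{\rm loc}(\bar\Omega)$, a nonnegative solution. The function $W=U(x,2\lambda_0-y)-U(x,y)\ge0$ solves a linear equation as in (5), and $W(0,y_*)\le0$ as before. So $W(0,y_*)=0$ and $W\equiv0$ by SMP. At $y=R$ this says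
$$U(\cdot,y_1)\equiv0,\qquad y_1:=2\lambda_0-R\in(-R,R).\tag{7}$$

**Case 2 for $f(0)>0$.** Here $\Delta U+cU=-f(0)<0$ with $c$ bounded, so $U\not\equiv0$ and SMP gives $U>0$ in $\Omega$, against (7). Together with Case 1 this proves:

**Proposition 8.** If $u>0$ and $f(0)\ge0$, then $\lambda_0(u)=0$.

**Case 2 for $f(0)<0$: where the argument stops.** Now $\Delta U+cU=-f(0)>0$, and SMP says nothing. In fact (7) can hold for nonnegative solutions, as $1-\cos(y+R)$ shows. What we learn is the shape of $U$. By Lemma 4, $U=p(y)$ with $p$ as in Lemma 3. By (6), $p'\le0$ on $[\lambda_0,R]$; since $p(R)=0$ and zeros are isolated, $p>0$ on $[\lambda_0,R)$. By $W\equiv0$, $p$ is symmetric about $\lambda_0$, so $p>0$ on $(y_1,R)$. Hence $T=R-y_1=2(R-\lambda_0)$, and by Lemma 3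
$$p'(\lambda_0)=p'(R)=0,\quad p'<0\text{ on }(\lambda_0,R),\quad p'(\pm R)=0,\quad p''(\pm R)=-f(0)=|f(0)|>0.\tag{8}$$
So the remaining scenario is that $u$ does not touch zero on an interior hyperplane, yet $u(x_k+\cdot,\cdot)\to p$ locally uniformly on $\bar\Omega$ along a sequence. What must be proved is:

**Proposition 9.** Let $n\ge3$, $f(0)<0$, and let $u$ be a nonnegative solution satisfying (P). Then $\lambda_0(u)=0$.

## 8. Perturbations of $p$ in the model $f(s)=s-1$, $R=2\pi$

Take $f(s)=s-1$, $R=2\pi$, $p=1-\cos y$, so $T=2\pi$ and $\lambda_0=\pi$. If $u=p+V$ is a nonnegative solution, then exactly $\Delta V+V=0$ and $V=0$ on $\partial\Omega$. Since $u\ge0$ vanishes on $\partial\Omega$ and $p'(\pm R)=0$,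
$$V_y(x,R)\le0\le V_y(x,-R).$$
Expand $V$ in $\sin\frac{k(y+2\pi)}4$. The coefficients satisfy $\Delta\varphi_k=\mu_k\varphi_k$ with $\mu_k=\frac{k^2}{16}-1$. If $V$ is bounded on all of $\Omega$, the modes with $\mu_k>0$ are absent, $k=4$ is a constant times $\sin y=p'$, and $k=1,2,3$ oscillate with mean zero. Oscillation will be incompatible with the one-sided sign of $V_y$ on the boundary, and $p'$ will be excluded because $p''$ has the same sign at both ends while $V_y$ has opposite ones. This part will work in general.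

But Section 7 does not give a bounded $V$. It says that $u$ is close to $p$ on large balls. If one divides $u-p$ by its size near the centers, the limit could contain a mode that grows in one direction, and then the sign conditions alone are not enough. Consider
$$V=e^{3x_1/4}\cos\tfrac{5y}4,\qquad \Delta V=\Big(\frac9{16}-\frac{25}{16}\Big)V=-V,\qquad V(x,\pm2\pi)=0,$$
with $V_y(x,2\pi)=-\frac54e^{3x_1/4}<0$ and $V_y(x,-2\pi)=\frac54e^{3x_1/4}>0$. Moreover $u=p+\frac12V$ is positive in the whole half-slab $\{x_1<0\}\cap\Omega$. Indeed $V>0$ for $|y|<\frac{2\pi}5$ and for $\frac{6\pi}5<|y|<2\pi$, while for $\frac{2\pi}5\le|y|\le\frac{6\pi}5$ we have $p\ge1-\cos\frac{2\pi}5>\frac12\ge\frac12|V|$. So a positive solution in a half-slab can converge to $p$ exponentially as $x_1\to-\infty$, and no argument that uses only $u>0$ near such an end can succeed.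

What this example violates is the reflection inequality: in $\Sigma_\pi$,
$$V(x,2\pi-y)-V(x,y)=e^{3x_1/4}\Big(\sin\frac{5y}4-\cos\frac{5y}4\Big)=\sqrt2\,e^{3x_1/4}\sin\Big(\frac{5y}4-\frac\pi4\Big),$$
and as $y$ runs from $\pi$ to $2\pi$ the last argument runs from $\pi$ to $\frac{9\pi}4$, so the sign changes. This points to the missing idea: **the positive function $w_{\lambda_0}$ prevents fast decay.** On $(\lambda_0,R)$ the function $-p'>0$ is the first Dirichlet eigenfunction of the linearized operator, with eigenvalue zero. So a weighted $y$-average of the positive function $w_{\lambda_0}$ should be almost superharmonic in $x$, and positive almost superharmonic functions decay slowly. Slow decay allows a normalization whose limit $V$ is bounded on the whole slab.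

Sections 9–12 carry this out. They assume the situation at the end of Section 7: $n\ge3$, $f(0)<0$, $u$ satisfies (P), $\lambda_0>0$, $u(x_k+\cdot,\cdot)\to p$ locally uniformly on $\bar\Omega$, and (8).

## 9. A solution that is close to $p$ on a half-space

Closeness on large balls around moving centers is awkward. This section trades it for closeness on a whole half-space of $x$'s. For a nonnegative solution $\tilde u$ put
$$\mathcal D_{\tilde u}(x)=\max_{|x'-x|\le1,\ |y|\le R}|\tilde u(x',y)-p(y)|,$$
a continuous function of $x\in\mathbb R^N$.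

**Lemma 10.** For each $\delta\in(0,1)$ there is a nonnegative solution $u^\delta$ such that $\mathcal D_{u^\delta}\le\delta$ on $\{x_1<0\}$ and
$$w^\delta(x,y):=u^\delta(x,2\lambda_0-y)-u^\delta(x,y)>0\quad\text{in }\Sigma_{\lambda_0}.$$

*Proof.* **Step 1: the largest good ball.** For large $k$ let $r_k=\sup\{r:\mathcal D_u<\delta\text{ on }B_r(x_k)\}$. Since $u(x_k+\cdot,\cdot)\to p$ locally uniformly, $r_k\to\infty$. If some $r_k=\infty$, take $u^\delta=u$; then $w^\delta=w_{\lambda_0}>0$ by (P).

**Step 2: recentering at the edge.** Otherwise $\mathcal D_u<\delta$ in the open ball $B_{r_k}(x_k)$, and some $z_k\in\partial B_{r_k}(x_k)$ has $\mathcal D_u(z_k)=\delta$; if not, $\mathcal D_u<\delta$ on the closed ball and by compactness on a larger one. Translate $z_k$ to $0$ and rotate so that $x_k$ goes to $-r_ke_1$. The new solutions are bounded at $(0,0)$ by $\max p+1$, so a subsequence converges in $C^2_{\rm loc}(\bar\Omega)$ to a solution $u^\delta$. The balls $B_{r_k}(-r_ke_1)$ exhaust $\{x_1<0\}$, so $\mathcal D_{u^\delta}\le\delta$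 there. Also $\mathcal D_{u^\delta}(0)=\delta$ and $w^\delta\ge0$.

**Step 3: strict positivity.** If $w^\delta$ vanished at a point of $\Sigma_{\lambda_0}$, then $w^\delta\equiv0$ by SMP. So $u^\delta(\cdot,y_1)=u^\delta(\cdot,R)=0$, and Lemma 4 would give $u^\delta=p$ (the solution with zero Cauchy data at $y_1$), contradicting $\mathcal D_{u^\delta}(0)=\delta>0$. $\square$

Let $v^\delta=u^\delta-p$. It vanishes on $y=\pm R$ and solves $\Delta v^\delta+\tilde c\,v^\delta=0$ with $|\tilde c|\le L$. By Tool 2 on $\{|x'-x|\le1\}$,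
$$|\nabla v^\delta(x,y)|\le C\,\mathcal D_{u^\delta}(x)\le C\delta\quad\text{for }x_1<0,\qquad C=C(n,R,L).\tag{9}$$
Since $p(2\lambda_0-y)=p(y)$,
$$w^\delta(x,y)=v^\delta(x,2\lambda_0-y)-v^\delta(x,y).\tag{10}$$

## 10. Slow decay of $w^\delta$

We compare coefficients $f'(\varphi)$ and $f'(p)$ with $\varphi$ close to $p$. As $f'$ is only a bounded Borel function, closeness of $\varphi$ to $p$ says nothing pointwise. Transversality rescues us: where $p'\ne0$, the values of $\varphi$ sweep through an interval.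

**Lemma 11.** Let $I$ be a compact interval, $p\in C^1(I)$, $p\ge0$, $|p'|\ge\kappa>0$ on $I$. For each $\eta>0$ there is $\delta'>0$ such that $\varphi\in C^1(I)$, $\varphi\ge0$, $\|\varphi-p\|_{C^1(I)}\le\delta'$ imply $\int_I|f'(\varphi)-f'(p)|\,dy\le\eta$.

*Proof.* Let $J$ be a bounded interval containing the $1$-neighborhood of $p(I)$. Choose a continuous $g$ on $\bar J$ with $\int_J|f'-g|\le\eta\kappa/8$. If $\delta'\le\min(1,\kappa/2)$, then $\varphi(I)\subset J$ and $|\varphi'|\ge\kappa/2$, so $\varphi$ is strictly monotone, and the change of variables $s=\varphi(y)$ gives $\int_I|f'(\varphi)-g(\varphi)|\,dy\le\frac2\kappa\cdot\frac{\eta\kappa}8=\frac\eta4$. The same bound holds for $p$. By uniform continuity of $g$, $\int_I|g(\varphi)-g(p)|\le\eta/2$ for $\delta'$ small. Add the three. $\square$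

**Lemma 12.** For each $\varepsilon\in(0,1)$ there are $\delta_\varepsilon\in(0,1)$ and a function $e=e_\varepsilon>0$ on $(\lambda_0,R)$ such that for $\delta\le\delta_\varepsilon$ the function $G(x)=\int_{\lambda_0}^Rw^\delta(x,y)e(y)\,dy>0$ satisfies
$$\Delta G\le\varepsilon^2G\quad\text{on }\{x_1<-2\}.\tag{11}$$

*Proof.* **Step 1: $p'$ solves the linearized equation.** Let $q=f'\circ p$. The function $p''=-f(p)$ is Lipschitz. On $(\lambda_0,R)$ we have $p'\ne0$, so preimages under $p$ of null sets are null there. Hence for a.e. $y\in(\lambda_0,R)$, $f$ is differentiable at $p(y)$, and the chain rule gives $(p')''+q\,p'=0$ a.e. Since $p'=0$ at $\lambda_0$ and $R$, multiplying by $p'$ and integrating yields $\int_{\lambda_0}^R p''^2=\int_{\lambda_0}^R q\,p'^2$.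

**Step 2: the weight $e$.** Lemma 11 gives no control near the ends $\lambda_0,R$, where $p'=0$. There we replace $q$ by the worst possible value. For small $\tau>0$ let $I_\tau=[\lambda_0+\tau,R-\tau]$, $\underline c_\tau=q$ on $I_\tau$ and $\underline c_\tau=-L$ on $(\lambda_0,R)\setminus I_\tau$. Let $e>0$ be the first Dirichlet eigenfunction, $-e''-\underline c_\tau e=\kappa_\tau e$ on $(\lambda_0,R)$; $e\in W^{2,\infty}$. With $p'$ as a trial function in the Rayleigh quotient,
$$\kappa_\tau\le\frac{\int_{\lambda_0}^R(p''^2-\underline c_\tau p'^2)}{\int_{\lambda_0}^Rp'^2}=\frac{\int_{\lambda_0}^R(q-\underline c_\tau)p'^2}{\int_{\lambda_0}^Rp'^2}\le\frac{2L\int_{(\lambda_0,R)\setminus I_\tau}p'^2}{\int_{\lambda_0}^Rp'^2}\longrightarrow0\quad(\tau\to0).$$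
Fix $\tau$, depending on $\varepsilon$, with $\kappa_\tau\le\varepsilon^2/2$.

**Step 3: the inequality for $G$.** Write $w=w^\delta$. By (1), $\Delta w+cw=0$ with $c=\int_0^1f'(u^\delta+tw)\,dt$, $|c|\le L$. As $w$ is $C^2$ up to the boundary, we differentiate under the integral. Integrating by parts twice in $y$, with $e=0$ at both ends and $w(x,\lambda_0)=0$,
$$\Delta G=\int_{\lambda_0}^R(-w_{yy}-cw)e\,dy=w(x,R)e'(R)+\int_{\lambda_0}^Rw(-e''-ce)\,dy .$$
Here $w(x,R)\ge0\ge e'(R)$, so the first term is $\le0$. Moreover $-e''-ce=(\kappa_\tau+\underline c_\tau-c)e$, with $\underline c_\tau-c=-L-c\le0$ off $I_\tau$ and $\underline c_\tau=q$ on $I_\tau$. Hence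
$$\Delta G\le\kappa_\tau G+\int_{I_\tau}|q-c|\,e\,w\,dy .$$

**Step 4: the error term.** By Harnack (Tool 4) for $w>0$ in $\Sigma_{\lambda_0}$, $\sup_{I_\tau}w(x,\cdot)\le C_\tau\inf_{I_\tau}w(x,\cdot)$ with $C_\tau$ independent of $x$ and $\delta$. Since $G(x)\ge\inf_{I_\tau}w(x,\cdot)\int_{I_\tau}e$, the last integral is at most $C_\tau'\,G(x)\int_{I_\tau}|q-c(x,\cdot)|\,dy$. For $x_1<-2$ and $t\in[0,1]$, by (10),
$$\varphi_t(y):=u^\delta+tw=p(y)+(1-t)v^\delta(x,y)+t\,v^\delta(x,2\lambda_0-y).$$
This is $\ge0$, being a convex combination of values of $u^\delta$, and by (9) and $\mathcal D_{u^\delta}\le\delta$ it satisfies $\|\varphi_t-p\|_{C^1(I_\tau)}\le C\delta$. By (8), $|p'|$ is bounded below on $I_\tau$. By Lemma 11 and Fubini there is $\delta_\varepsilon$ such that $\int_{I_\tau}|q-c(x,\cdot)|\,dy\le\int_0^1\int_{I_\tau}|f'(p)-f'(\varphi_t)|\,dy\,dt\le\varepsilon^2/(2C'_\tau)$ for $\delta\le\delta_\varepsilon$. Then $\Delta G\le\frac{\varepsilon^2}2G+\frac{\varepsilon^2}2G$. $\square$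

**Lemma 13.** Let $S(t)=\sup_{x_1\le-t}\mathcal D_{u^\delta}(x)$. It is nonincreasing, and $S\le\delta$ for $t\ge1$. There is $A=A(N)>0$ such that for $\delta\le\delta_\varepsilon$,
$$S(t)\ge c\,e^{-A\varepsilon t}\quad\text{for all large }t,\qquad c=c(\delta,\varepsilon)>0.\tag{12}$$

*Proof.* The second sentence is clear. For (12) we walk to the left in steps of length $r=1/\varepsilon$. Let $z_j=-(2+(4+j)r)e_1$, $j\ge0$; then $B_{4r}(z_j)\subset\{x_1<-2\}$. The rescaled function $\tilde G(\xi)=G(z_{j}+r\xi)$ satisfies $\Delta\tilde G\le r^2\varepsilon^2\tilde G=\tilde G$ in $B_4$, by (11). With $m_j=\inf_{B_r(z_j)}G$, the weak Harnack inequality gives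
$$m_{j+1}\ge c_Nr^{-N}\int_{B_{2r}(z_{j+1})}G\ge c_Nr^{-N}|B_r|\,m_j=c_N'\,m_j,$$
since $B_r(z_j)\subset B_{2r}(z_{j+1})$ and $G>0$. We may take $c'_N\in(0,1)$; it depends only on $N$, because the rescaled inequality does not involve $\varepsilon$. With $A=-\log c_N'$ we get $G(z_j)\ge m_0e^{-Aj}$, and $m_0>0$ since $G$ is continuous and positive on the closed ball.

On the other hand (10) gives $G\le(\int e)\max_yw^\delta\le2(\int e)\,\mathcal D_{u^\delta}$. Given $t\ge2+4/\varepsilon$ let $j=\lceil\varepsilon(t-2)-4\rceil$. Then $0\le j\le\varepsilon t$ and $(z_j)_1=-2-\frac{4+j}\varepsilon\le-t$, so $S(t)\ge\mathcal D_{u^\delta}(z_j)\ge\frac{m_0}{2\int e}e^{-A\varepsilon t}$. $\square$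

## 11. Normalizing to a bounded solution of the linearized problem

We now choose where to center and by how much to divide, so that the limit is bounded in every direction. The tool is a near-maximum of $S(t)e^{\Lambda t}$ with a rate $\Lambda$ that is faster than the decay in (12) but still tends to zero.

**Lemma 14.** There is $V\in C^1(\bar\Omega)\cap W^{2,p}_{\rm loc}(\bar\Omega)$ for all finite $p$ such that, with $q(y)=f'(p(y))$,
$$\Delta V+qV=0\text{ a.e. in }\Omega,\quad V=0\text{ on }\partial\Omega,\quad|V|\le2,\quad\max_{|x|\le1,\ |y|\le R}|V|\ge\tfrac12,\tag{13}$$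
$$V_y(x,R)\le0,\qquad V_y(x,-R)\ge0\qquad\text{for all }x\in\mathbb R^N.\tag{14}$$

*Proof.* **Step 1: choice of the distance $t_i$.** For $i\ge2$ take $\varepsilon_i=1/i$, $\delta_i=\min(\delta_{\varepsilon_i},1/i)$, $\Lambda_i=2A\varepsilon_i$, and let $S$ belong to $u^{\delta_i}$. By (12), and since $S$ is nonincreasing, $S(t)>0$ for $t\ge1$; also $S(t)e^{\Lambda_it}\to\infty$ as $t\to\infty$. For $J>1$ choose $t\in[1,J]$ with
$$S(t)e^{\Lambda_it}\ge\tfrac12\sup_{s\in[1,J]}S(s)e^{\Lambda_is}\ge\tfrac12S(J)e^{\Lambda_iJ}.$$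
The right-hand side tends to infinity with $J$, whereas $S(s)e^{\Lambda_is}\le\delta_ie^{\Lambda_i(i+1)}$ on $[1,i+1]$. So for $J$ large this $t=:t_i$ satisfies $t_i\ge i+1$, and
$$S(s)\le2S(t_i)e^{\Lambda_i(t_i-s)}\ (1\le s\le t_i),\qquad S(s)\le S(t_i)\ (s\ge t_i).\tag{15}$$

**Step 2: bounds for the normalized functions.** Pick $x^i$ with $x^i_1\le-t_i$ and $\mathcal D_{u^{\delta_i}}(x^i)\ge\frac12S(t_i)$. Let $v_i=v^{\delta_i}(x^i+\cdot,\cdot)$ and $V_i=v_i/S(t_i)$. If $x_1\le t_i-1$, then $(x^i+x)_1\le-(t_i-x_1)\le-1$, so $|v_i(x,y)|\le S(t_i-x_1)$, and (15) gives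
$$|V_i(x,y)|\le2e^{\Lambda_i\max(x_1,0)},\qquad|v_i|\le\delta_i\quad(x_1\le t_i-1),\qquad\max_{|x|\le1,|y|\le R}|V_i|\ge\tfrac12.\tag{16}$$

**Step 3: convergence of the coefficients.** By (1), $\Delta V_i+c_iV_i=0$ with $c_i=\int_0^1f'(p+tv_i)\,dt$, and $V_i=0$ on $y=\pm R$. By (9) and $\delta_i\to0$, $t_i\to\infty$, we have $v_i\to0$ in $C^1_{\rm loc}(\bar\Omega)$. Also $p+tv_i\ge0$, being a convex combination of $p$ and a translate of $u^{\delta_i}$. The critical points of $p$ in $[-R,R]$ are finitely many. Off small neighborhoods of them Lemma 11 applies, uniformly for $x$ in compact sets and $t\in[0,1]$; inside the neighborhoods $|c_i-q|\le2L$. So $c_i\to q$ in $L^1_{\rm loc}(\bar\Omega)$.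

**Step 4: the limit.** By (16) and Tool 2 a subsequence of $V_i$ converges in $C^1_{\rm loc}(\bar\Omega)$, and weakly in $W^{2,p}_{\rm loc}(\bar\Omega)$, to some $V$, and $c_iV_i\to qV$ in $L^1_{\rm loc}$. This gives (13); the bound $|V|\le2$ on all of $\Omega$ uses $\Lambda_i\to0$ and $t_i\to\infty$. Since $u^{\delta_i}\ge0$ vanishes on $y=\pm R$ and $p'(\pm R)=0$, we have $\partial_yv_i(x,R)\le0\le\partial_yv_i(x,-R)$, and (14) follows. $\square$

## 12. Mode expansion and the sign of $V_y$ on the boundary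

We show that (13) and (14) contradict each other. One fact on the Helmholtz equation is needed: there are balls over which every solution has zero integral.

**Lemma 15.** Let $N\ge2$, $\omega>0$. There is a function $m$ on $(0,\infty)$ such that $\int_{B_r(x)}\varphi=m(r)\varphi(x)$ for all $x\in\mathbb R^N$, $r>0$ and all $\varphi\in C^2(\mathbb R^N)$ with $\Delta\varphi=-\omega^2\varphi$. There is $\rho>0$ with $m(\rho)=0$. If $\varphi$ is bounded, then $|B_r|^{-1}\int_{B_r}\varphi\to0$ as $r\to\infty$.

*Proof.* **Step 1: averages.** If $\varphi$ is bounded, so is $\nabla\varphi$ by interior estimates, and $\int_{B_r}\varphi=-\omega^{-2}\int_{\partial B_r}\partial_\nu\varphi=O(r^{N-1})$. This is the last claim.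

**Step 2: mean value formula.** Let $\Phi(r)$ be the mean of $\varphi$ over $\partial B_r(x)$, and $|S|$ the area of the unit sphere. Integrating $\Delta\varphi=-\omega^2\varphi$ over $B_r(x)$ gives
$$r^{N-1}\Phi'(r)=-\omega^2\int_0^rs^{N-1}\Phi(s)\,ds,\qquad\Phi(0)=\varphi(x).$$
There is at most one continuous $\Phi$ with given $\Phi(0)$: a difference $g$ of two satisfies $|g'(s)|\le\frac{\omega^2s}N\max_{[0,s]}|g|$, $g(0)=0$, so $g=0$ by Gronwall. Hence $\Phi=\varphi(x)j$, where $j$ is the function $\Phi$ belonging to $\cos(\omega x_1)$ and $x=0$. Therefore $m(r)=|S|\int_0^rs^{N-1}j\,ds=-\omega^{-2}|S|\,r^{N-1}j'(r)$.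

**Step 3: a zero of $m$.** Explicitly $m(r)=(2\pi r/\omega)^{N/2}J_{N/2}(\omega r)$, and the Bessel function $J_{N/2}$ has positive zeros. Here is a direct argument. Suppose $m\ne0$ on $(0,\infty)$. As $j(0)=1$, $m>0$ near $0$, so $m>0$ and $j'<0$ throughout. Since $|j|\le1$, $j$ decreases to a limit, which equals $\lim m(r)/|B_r|=0$ by Step 1 applied to $\cos(\omega x_1)$. So $j>0$. As $j$ is decreasing, $m(r)\ge|S|\,j(r)\,r^N/N$, so $j'\le-\frac{\omega^2r}Nj$ and $j(r)\le e^{-\omega^2r^2/(2N)}$. As $j>0$, $m$ is increasing, so $-j'(r)\ge c\,r^{1-N}$ for $r\ge1$ with $c>0$, and $j(r)\ge j(r)-j(2r)\ge c\,r(2r)^{1-N}$. This contradicts the Gaussian decay. $\square$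

**Proposition 16.** No $V$ satisfies (13) and (14).

*Proof.* **Step 1: expansion.** Let $\mu_1<\mu_2<\cdots$ and $\psi_k$ be the (simple) Dirichlet eigenvalues and orthonormal eigenfunctions of $-\frac{d^2}{dy^2}-q$ on $(-R,R)$; $\psi_k\in W^{2,\infty}$. Put $\varphi_k(x)=\int_{-R}^RV(x,y)\psi_k(y)\,dy$, a bounded continuous function. Testing the equation for $V$ with $\chi(x)\psi_k(y)$, $\chi\in C_c^\infty(\mathbb R^N)$, and integrating by parts ($V=\psi_k=0$ at $y=\pm R$), we get $\int\varphi_k\Delta\chi=\mu_k\int\varphi_k\chi$. So $\Delta\varphi_k=\mu_k\varphi_k$ in the sense of distributions, hence classically.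

**Step 2: modes with $\mu_k>0$ vanish.** Let $h=\sum_i\cosh(\sqrt{\mu_k}\,x_i)$, so $\Delta h=\mu_kh$ and $h\to\infty$ at infinity. For $\epsilon>0$ the function $\pm\varphi_k-\epsilon h$ tends to $-\infty$ at infinity. At a positive maximum its Laplacian would be both $\le0$ and equal to $\mu_k$ times a positive number. So $|\varphi_k|\le\epsilon h$, and $\epsilon\to0$ gives $\varphi_k\equiv0$.

**Step 3: the mode $\mu_k=0$.** We have $p'(\pm R)=0$ and $(p')''+qp'=0$ a.e. on $(-R,R)$, by the argument of Step 1 of Lemma 12 off the finitely many critical points. So zero is an eigenvalue with eigenfunction a multiple of $p'$, and its $\varphi_k$ is bounded and harmonic, hence constant by Liouville. Let $K$ be the number of negative eigenvalues. By completeness of the $\psi_k$ in $L^2(-R,R)$ and continuity,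
$$V=\gamma p'(y)+\sum_{k=1}^K\varphi_k(x)\psi_k(y),\qquad\Delta\varphi_k=-\omega_k^2\varphi_k,\quad\omega_k=\sqrt{-\mu_k}>0\ \text{distinct}.\tag{17}$$

**Step 4: $\gamma=0$.** Average (14) over $x\in B_r$ and let $r\to\infty$. By Lemma 15 the averages of $\varphi_k$ tend to $0$. With $p''(\pm R)=|f(0)|$ from (8), the two inequalities become $\gamma|f(0)|\le0$ and $\gamma|f(0)|\ge0$. As $f(0)\ne0$, $\gamma=0$.

**Step 5: $\varphi_k=0$.** If $K=0$, there is nothing to do. Otherwise put
$$a(x)=-V_y(x,R)=\sum_{k\le K}\alpha_k\varphi_k(x)\ge0,\qquad\alpha_k=-\psi_k'(R)\ne0,$$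
where $\alpha_k\neq0$ by uniqueness for the linear ODE of $\psi_k$. By Lemma 15 choose $\rho_k>0$ such that $\chi_k=1_{B_{\rho_k}}$ satisfies $\chi_k*\varphi_k=0$. Convolution with each $\chi_l$ multiplies $\varphi_k$ by a constant, so
$$\chi_1*\cdots*\chi_K*a=0 .$$
The kernel $\chi_1*\cdots*\chi_K$ is nonnegative and positive near $0$, and $a\ge0$ is continuous. Hence $a=0$ near every point, that is $a\equiv0$. Now apply $\prod_{l\ne k}(\Delta+\omega_l^2)$ to $\sum_k\alpha_k\varphi_k=0$: all terms but the $k$th vanish, and $\prod_{l\ne k}(\omega_l^2-\omega_k^2)\,\alpha_k\varphi_k=0$. So $\varphi_k=0$ for each $k$.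

By (17), $V\equiv0$, contradicting $\max|V|\ge\frac12$ in (13). $\square$

**Proof of Proposition 9.** Suppose $\lambda_0(u)>0$. Case 1 of Section 7 is impossible. In Case 2, Lemma 14 produces a $V$ which Proposition 16 excludes. $\square$

## 13. Proof of Theorem B

**Step 1: the alternative.** Let $u$ be a nonnegative solution that is not as in (b). By Lemma 5, (P) holds; by Proposition 9, $\lambda_0(u)=0$; by Lemma 6, $u_y<0$ for $0<y<R$. We claim that $\hat u(x,y)=u(x,-y)$ is not as in (b) either. Otherwise, by Lemma 3, the zeros of $\hat u$ in $[-R,R]$ would be the points $R-jT$, $0\le j\le m$, and as $2R=mT$ this set is symmetric, so these would also be the zeros of $u$. Then $u$ would vanish at $y=R-T\in[0,R)$ (as $m\ge2$), while $u(\cdot,R)=0$ and $u_y<0$ on $(0,R)$ force $u>0$ on $0\le y<R$: a contradiction. So (P) holds for $\hat u$ by Lemma 5, $\lambda_0(\hat u)=0$ by Proposition 9, and Lemma 6 gives (a). Cases (a) and (b) exclude each other since in (b) $u$ vanishes in $\Omega$.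

**Step 2: when (b) occurs, necessity.** Let $p$ be as in (b) and $M=\max p$. Apply Lemma 3 with $y_1=-R+T\in(-R,R)$. Over a half period $p$ increases strictly from $0$ to $M$, with $p'^2=-2F(p)>0$ in between and $p'=0$ at the end. So $F<0$ on $(0,M)$ and $F(M)=0$, whence $f(M)=F'(M)\ge0$. If $f(M)=0$, then $p\equiv M$ by ODE uniqueness, which is absurd. So $f(M)>0$. Integrating $dy=dp/\sqrt{-2F(p)}$ over the half period gives the formula for $T$, and $2R=mT$.

**Step 3: sufficiency.** Let $F<0$ on $(0,M)$, $F(M)=0$, $f(M)>0$, and let $p$ solve $p''+f(p)=0$, $p(0)=p'(0)=0$. Then $p''(0)=-f(0)>0$, so $p$ starts upward, and $p'^2=-2F(p)$ keeps $p'=\sqrt{-2F(p)}>0$ as long as $0<p<M$. Near $s=0$ we have $-F(s)\sim|f(0)|s$, and near $s=M$, $-F(s)\sim f(M)(M-s)$. So $p$ reaches $M$ at the finite time $\int_0^M\frac{ds}{\sqrt{-2F(s)}}=\frac T2$. There $p'=0$, and by reflection $p$ is a nonnegative $T$-periodic solution with zeros exactly $T\mathbb Z$. If $2R=mT$ with $m\ge2$, then $p(y+R)$ is as in (b). This completes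 the proof of Theorem B, and with it Theorem A. $\blacksquare$

## 14. Proof of Theorem C

**Step 1: $n\ge3$.** For $f(0)<0$ this is Theorem A. Let $f(0)\ge0$ and $u>0$. Then $\hat u>0$ is a positive solution too. Both satisfy (P) by Lemma 5 and have $\lambda_0=0$ by Proposition 8, so Lemma 6 gives (3). This reproves case (iii) of Section 2.

**Step 2: $n=2$.** If $u(x_1,y)$ is a positive solution with $n=2$, then $(x_1,x_2,y)\mapsto u(x_1,y)$ is, by Tool 1, a positive solution with $n=3$ for the same $f$ and $R$. By Step 1 it satisfies (3), and hence so does $u$. $\blacksquare$
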